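# An inadequate link of Turaev genus one, by way of chromatic polynomials

## 1. The all-$A$ state graph and its chromatic polynomial

Take a link diagram $D$ on $S^2$. At a crossing, turn the over-strand counterclockwise until it lies on the under-strand. It sweeps two opposite regions. The **$A$-smoothing** replaces the crossing by two arcs so that these two regions are joined; the **$B$-smoothing** joins the other two regions. Smoothing every crossing in the $A$-way gives the all-$A$ state, a collection of $s_A(D)$ disjoint circles. Let $c(D)$ be the number of crossings.

**Definition.** The state graph $\Gamma_A(D)$ has the circles of the all-$A$ state as vertices and one edge for each crossing, joining the circles on which the two arcs of its smoothing lie. If both arcs lie on the same circle, the edge is a loop.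

For a graph $\Gamma$, let $P_\Gamma(q)$ be its chromatic polynomial: for integers $q\ge 1$ it counts the proper colorings of the vertices with $q$ colors. We use these textbook facts.

* $P_\Gamma=0$ if $\Gamma$ has a loop. If $\Gamma$ is loopless with $s\ge1$ vertices, $P_\Gamma$ is monic of degree $s$ and divisible by $q$. Multiple edges may be replaced by single ones.
* Deletion–contraction: $P_\Gamma=P_{\Gamma-f}-P_{\Gamma/f}$ for every non-loop edge $f$.
* Whitney's expansion: $P_\Gamma(q)=\sum_{S}(-1)^{|S|}q^{k(S)}$, over all sets $S$ of edges, where $k(S)$ is the number of components of the spanning subgraph with edge set $S$. In particular, for a simple graph with $m$ edges, the coefficient of $q^{s-1}$ is $-m$.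
* A tree has $P=q(q-1)^{s-1}$; a $k$-cycle has $P=(q-1)^k+(-1)^k(q-1)$; a pendant vertex multiplies $P$ by $q-1$; gluing $\Gamma_1,\Gamma_2$ at one vertex gives $P_{\Gamma_1}P_{\Gamma_2}/q$.

The object on which everything turns is, with $c=c(D)$, $s=s_A(D)$,
$$\Phi_D(t)=-t^{c}(-1)^{s}\,\frac{P_{\Gamma_A(D)}(q)}{q},\qquad q=1-\frac1t .$$

*Example.* A circle with one curl has two states, of two circles and of one circle. If the all-$A$ state has two circles, $\Gamma_A$ is a single edge, $P=q(q-1)$, and $\Phi_D=-t(q-1)=1$. If it has one circle, $\Gamma_A$ is a loop and $\Phi_D=0$. For the usual two-crossing diagram of the Hopf link, $\Gamma_A$ is two vertices joined by two edges, so $P=q(q-1)$ and $\Phi_D=-t^2(q-1)=t$.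

What is this for? By definition $\Phi_D\neq0$ exactly when $\Gamma_A(D)$ has no loop. We shall prove (Theorem 3) that $\Phi_D$ can be read off from one edge of Kauffman's two-variable polynomial, and that edge depends only on the link. So if a link has *some* loopless diagram, a computable invariant of the link must be a chromatic polynomial in disguise. If the invariant is not chromatic, then not one of the infinitely many diagrams of the link is loopless.

## 2. Semi-adequate links and links of Turaev genus one

**Definition.** $D$ is $A$-adequate if $\Gamma_A(D)$ has no loop, and $B$-adequate if the same holds with the all-$B$ state. A link is semi-adequate if it has a diagram that is $A$-adequate or $B$-adequate. It is inadequate if it is not semi-adequate.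

**Definition.** For a connected diagram $D$, build a cobordism between the all-$A$ and the all-$B$ state with one saddle per crossing, and cap off the boundary components with disks. This is the Turaev surface. Its genus is
$$g_T(D)=\tfrac12\bigl(2+c(D)-s_A(D)-s_B(D)\bigr).$$
For a non-split link $L$, whose diagrams are all connected, $g_T(L)$ is the minimum of $g_T(D)$ over the diagrams $D$ of $L$. A Turaev genus one link is a non-split link with $g_T(L)=1$.

It is known that $g_T(L)=0$ if and only if $L$ is alternating.

*Example.* In the standard three-crossing diagram of a trefoil, one of the two states has two circles joined by three parallel edges, and the other has three circles joined in a triangle. Neither graph has a loop, so the diagram is both $A$- and $B$-adequate, and $g_T(D)=\frac12(2+3-2-3)=0$.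

The question, asked in "Invariants of Turaev genus one links" (http://pages.vassar.edu/adamlowrance/files/2019/03/LowranceHawaiiAMS.pdf), is: **is every Turaev genus one link semi-adequate?** In plain words: if a link just fails to be alternating, in the sense measured by $g_T$, must one of its diagrams have a loopless $A$- or $B$-state graph?

The answer is no. There is an explicit non-split link of Turaev genus one, with an almost-alternating diagram of 19 crossings, that is not semi-adequate, and there are infinitely many inadequate Turaev genus one knots. (A non-alternating link is almost-alternating if it has a diagram that one crossing change turns into an alternating diagram. By a result of Kim, every inadequate Turaev genus one link is almost-alternating. We do not use this, but it tells us what kind of diagram to look at.)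

## 3. Tangles, the diagram $D_0$ and the family $D(r)$

Tangles lie in a disc with ends NW, NE, SW, SE.

* $U$ is crossingless and joins NW–NE and SW–SE; $C$ is crossingless and joins NW–SW and NE–SE.
* $X$ has one crossing, with over-strand NW–SE; $Y$ has one crossing, with over-strand SW–NE.
* $S\parallel T$: put $S$ to the left of $T$ and join the right ends of $S$ to the left ends of $T$. $S\circ T$: put $S$ above $T$ and join the bottom ends of $S$ to the top ends of $T$.
* $p(T)$: close by arcs NW–NE and SW–SE. $p^*(T)$: close by arcs NW–SW and NE–SE.

So $p(U)$ and $p^*(C)$ are two circles, while $p(C)$ and $p^*(U)$ are one circle. For $X$, turning the over-strand counterclockwise sweeps the W and E regions. Joining these leaves a top arc and a bottom arc, which is $U$. For $Y$ the swept regions are N and S. Hence: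

$$X\text{ has }A\text{-smoothing }U\text{ and }B\text{-smoothing }C;\qquad Y\text{ has }A\text{-smoothing }C\text{ and }B\text{-smoothing }U.$$

*Example.* $p(X\parallel X)$ is a Hopf link diagram, and $p(X\parallel X\parallel X)$ is the trefoil diagram of Section 2. Its all-$A$ state $p(U\parallel U\parallel U)$ has two circles; its all-$B$ state $p(C\parallel C\parallel C)$ has three.

Write $X^{\circ r}$ and $X^{\parallel r}$ for products of $r$ factors, and $Z_r=X\parallel X^{\circ r}$. For $r=(r_{ij})_{1\le i,j\le 3}$ with $r_{ij}\ge1$ put
$$D(r)=p\bigl(Y\parallel R_1\parallel R_2\parallel R_3\bigr),\qquad R_i=Z_{r_{i1}}\circ Z_{r_{i2}}\circ Z_{r_{i3}},$$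
and let $L(r)$ be its link. When all $r_{ij}=1$ we write $D_0,L_0$. Thus $D_0=p(Y\parallel R\parallel R\parallel R)$ with $R=(X\parallel X)\circ(X\parallel X)\circ(X\parallel X)$, and $c(D_0)=1+18=19$.

**Theorem 1.** $L_0$ is non-split, $g_T(L_0)=1$, and $L_0$ is not semi-adequate. Hence not every Turaev genus one link is semi-adequate.

**Theorem 2.** If $r_{ij}\neq3$ for all $i,j$, then $L(r)$ is a non-split inadequate link with $g_T=1$. If moreover for each $i$ exactly one of $r_{i1},r_{i2},r_{i3}$ is odd, then $L(r)$ is a knot. Infinitely many different knots arise.

## 4. The plane graph of $D(r)$: genus of the diagram and non-splitness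

This section turns the diagram into a plane graph, so that circles in states can be counted combinatorially.

**The graph.** At every crossing of $D(r)$ shade the N and S regions. This is consistent. Under $\parallel$ the N regions of the factors become one region, the S regions become one region, and E meets W. Under $\circ$ the S region of the upper factor becomes one with the N region of the lower factor, and the E (W) regions merge. The closure $p$ leaves N and S distinct and merges E with W. Let $G$ be the plane graph with the shaded regions as vertices and one edge for each crossing. Then $\parallel$ is parallel connection of two-terminal graphs (the terminals are the N and S regions), and $\circ$ is series connection.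

So $Z_r$ is an edge in parallel with a path of length $r$. Each arm $R_i$ is three such pieces in series, from a vertex $u_1$ to a vertex $u_2\ne u_1$, and $Y$ is one further edge $e=u_1u_2$. The graph $G$ is connected, and so is $D(r)$. For $D_0$ an arm is a path of three doubled edges, so $G$ has $v=2+3\cdot2=8$ vertices and $19$ edges.

**Edge signs.** In any shaded diagram call a crossing (an edge of the graph) *positive* if its $A$-smoothing separates the two shaded regions, and *negative* if its $A$-smoothing merges them. This has nothing to do with orientations. The smoothing $C$ merges N and S and $U$ separates them, so the edges from $X$ are positive and the edge $e$ from $Y$ is negative.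

**Lemma 5.** Let $D$ be a connected shaded diagram. A diagram edge between two crossings is over at one end and under at the other if and only if the two crossings have the same sign. Hence $D$ is alternating if and only if all its crossings have the same sign.

*Proof.* Look outward from a crossing along a half-edge. At a positive crossing, the over half-edges turning counterclockwise sweep unshaded regions. So an over half-edge has an unshaded region on its left, and an under half-edge has a shaded one. At a negative crossing it is the other way round. Seen from its two ends, an edge is traversed in opposite directions, so its left region is shaded from one end and unshaded from the other. The first claim follows, and the second follows from connectedness. $\square$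

So replacing $Y$ by $X$ makes $D(r)$ alternating: $D(r)$ is one crossing change away from an alternating diagram.

**Counting circles.** Given a state, let $S$ be the set of edges at which the shaded regions are merged. The circles of the state bound a neighborhood of the plane graph $(V,S)$. A component of nullity $n$ has a neighborhood with $n+1$ boundary circles, so the state has
$$k(S)+\bigl(|S|-v+k(S)\bigr)\tag{1}$$
circles, where the bracket is the nullity of $(V,S)$.

**Lemma 6.** $g_T(D(r))=1$.

*Proof.* In the all-$A$ state $S=\{e\}$. As $e$ has distinct ends, $k(S)=v-1$ and $S$ has nullity $0$, so $s_A=v-1$. In the all-$B$ state $S=E\setminus\{e\}$. As $e$ is not a bridge, $k(S)=1$, and (1) gives $s_B=1+(c-1-v+1)=c-v+1$. So $s_A+s_B=c$ and $g_T(D(r))=\frac12(2+c-c)=1$. For $D_0$: $s_A=7$, $s_B=12$. $\square$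

**Lemma 7.** $L(r)$ is non-split for all $r_{ij}\ge1$.

*Proof.* *The invariant.* Recall the Kauffman bracket: $\langle\bigcirc\rangle=1$, $\langle D\rangle=A\langle D_A\rangle+A^{-1}\langle D_B\rangle$ and $\langle D\sqcup\bigcirc\rangle=d\langle D\rangle$ with $d=-A^2-A^{-2}$. It is invariant under Reidemeister II and III, and Reidemeister I multiplies it by $-A^{\pm3}$. Evaluate at $A=e^{i\pi/4}$, where $A^2=i$ and $d=0$. The absolute value is then an isotopy invariant of links. It vanishes for split links, because the bracket of a split diagram is divisible by $d$. So it suffices to show that it is non-zero for $D(r)$.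

*Reduction to trees.* In the state sum $\sum A^{\#A-\#B}d^{\#\text{circles}-1}$ only one-circle states survive. By (1), and since $k(S)\ge1$ and the nullity is $\geq0$, these are the states for which $S$ is the edge set of a spanning tree. Compared with the state merging nothing, a positive edge in $S$ changes from an $A$- to a $B$-smoothing and contributes $A^{-2}=-i$; a negative edge in $S$ contributes $A^{2}=i$. All spanning trees have $v-1$ edges, so the absolute value is
$$\Bigl|\sum_{\mathcal T}(-1)^{\#\text{negative edges of }\mathcal T}\Bigr|=\bigl|\#\{\mathcal T\not\ni e\}-\#\{\mathcal T\ni e\}\bigr|.$$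

*Counting.* For a two-terminal graph count spanning trees, and two-component spanning forests separating the terminals ("separating forests"). $Z_r$ is a cycle of length $r+1$, with $r+1$ trees. A separating forest omits the single edge and one edge of the path, so there are $r$ of them. For a series connection, trees multiply, and a separating forest is separating in exactly one piece and a tree in the others. So the ratios (separating forests : trees) add. Hence arm $i$, with $\tau_i$ trees and $\varphi_i$ separating forests, has
$$\kappa_i:=\frac{\tau_i}{\varphi_i}=\Bigl(\sum_{j=1}^3\frac{r_{ij}}{r_{ij}+1}\Bigr)^{-1}>\frac13 .$$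
A spanning tree of $G$ avoiding $e$ restricts to a tree on exactly one arm and to separating forests on the other two. A spanning tree containing $e$ restricts to separating forests on all three. So the difference is $\varphi_1\varphi_2\varphi_3(\kappa_1+\kappa_2+\kappa_3-1)>0$. $\square$

For $D_0$: an arm has $2^3=8$ trees and $3\cdot2^2=12$ separating forests, so the difference is $3\cdot8\cdot12^2-12^3=3456-1728=1728$.

## 5. What inspection and the Kauffman bracket fail to see

**Inspecting the diagram.** In the all-$A$ state of $D(r)$ the discs at $u_1,u_2$ are merged along $e$, and both arcs at $e$ lie on the boundary of the merged disc. So $e$ is a loop. In the all-$B$ state the faces on the two sides of $e$ are merged, and again both arcs lie on one circle. So $D(r)$ is neither $A$- nor $B$-adequate. But this says nothing about the link. Take $p(Y\parallel X\parallel X)$. Its all-$A$ state $p(C\parallel U\parallel U)$ is a single circle, so all edges of $\Gamma_A$ are loops. In its all-$B$ state $p(U\parallel C\parallel C)$ the two arcs of $U$ are joined on the right by the left arc of the first $C$, and on the left, through the closing arcs, by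 the right arc of the last $C$. So $Y$ is a loop again. Yet $Y\parallel X$ can be pulled apart to $U$, and the link is $p(X)$, an unknot. One needs an invariant that constrains *every* diagram.

**The leading coefficient of the bracket.** The natural candidate is this. If $D$ is $A$-adequate with $s=s_A(D)$, $c=c(D)$, the top term of $\langle D\rangle$ is $(-1)^{s-1}A^{c+2s-2}$. Indeed the all-$A$ state contributes $A^cd^{s-1}$, with this top term. Changing smoothings from $A$ to $B$ one at a time lowers the exponent of $A$ by $2$ each time and changes the number of circles by $\pm1$, so the top degree never rises. At the first change, adequacy means that two circles merge, so the top degree drops by $4$. Hence a link with an $A$-adequate diagram has a bracket with top coefficient $\pm1$. Mirroring replaces $A$ by $A^{-1}$, so a $B$-adequate diagram forces bottom coefficient $\pm1$.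

Let us try this on $L_0$. Write tangles as combinations of $U$ and $C$, using that $U$ is the unit for $\parallel$ with $C\parallel C=dC$, and $C$ is the unit for $\circ$ with $U\circ U=dU$. From $X=AU+A^{-1}C$,
$$X\parallel X=A^2U+(2+A^{-2}d)C=A^2U+(1-A^{-4})C .$$
If $T=u_0U+c_0C$, then $T\circ T\circ T=\frac{(du_0+c_0)^3-c_0^3}{d}U+c_0^3C$. Here $c_0=1-A^{-4}$ and $du_0+c_0=-(A^4+A^{-4})$. Since $(A^4+A^{-4})+(1-A^{-4})=-A^2d$, factoring the sum of two cubes gives $R=uU+kC$ with
$$u=A^2\bigl(A^8-A^4+4-3A^{-4}+3A^{-8}\bigr),\qquad k=(1-A^{-4})^3 .$$
Next $R\parallel R\parallel R=u^3U+(3u^2k+3uk^2d+k^3d^2)C$. Also $\langle p(Y)\rangle=A+A^{-1}d=-A^{-3}$ and $\langle p(Y\parallel C)\rangle=Ad+A^{-1}=-A^3$. So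
$$\langle D_0\rangle=-A^{-3}u^3-A^{3}\bigl(3u^2k+3uk^2d+k^3d^2\bigr).$$
The four terms have top degrees $27,23,15,7$, so the top term is $-A^{27}$. They have bottom degrees $-21,-21,-29,-37$, so the bottom term is $-A^3\cdot(-A^{-36})\cdot A^{-4}=A^{-37}$. Both extreme coefficients are $\pm1$, and the test excludes neither kind of adequacy.

This is the exact point where the approach stops. For an $A$-adequate diagram the top coefficient of the bracket records only that $\Gamma_A$ has no loop, and forgets everything else about this graph. We want an invariant that retains more of $\Gamma_A$. A whole edge of the two-variable Kauffman polynomial retains $P_{\Gamma_A}$. A candidate for $P_{\Gamma_A}$ can then be tested against what chromatic polynomials must satisfy, for instance that they do not count a negative number of colorings.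

## 6. One edge of the Kauffman polynomial is chromatic

**Recall.** At a positive crossing (both strands pointing up, over-strand from SW to NE), the $A$-smoothing is the oriented smoothing; at a negative one the $B$-smoothing is. The oriented smoothing of a curl splits off a circle, so *a curl is positive if and only if its $A$-smoothing splits off a circle.*

Kauffman's two-variable polynomial $\Lambda_D\in\mathbb Z[a^{\pm1},z^{\pm1}]$ (Kauffman, Trans. AMS 318 (1990)) is invariant under Reidemeister moves II and III, has $\Lambda(\bigcirc)=1$, gains a factor $a$ (resp. $a^{-1}$) from a positive (resp. negative) curl, and satisfies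
$$\Lambda_D+\Lambda_{D^-}=z\bigl(\Lambda_{D_A}+\Lambda_{D_B}\bigr),\tag{2}$$
where $D^-$ is $D$ with one crossing changed and $D_A,D_B$ are the smoothings there. Applying (2) to a curl gives $(a+a^{-1})\Lambda_D=z(\Lambda_{D\sqcup\bigcirc}+\Lambda_D)$, so $\Lambda(D\sqcup\bigcirc)=\delta\Lambda(D)$ with
$$\delta=(a+a^{-1})z^{-1}-1 .$$
With $w$ the writhe, $a^{-w(D)}\Lambda_D$ is an isotopy invariant of oriented links. As $w$ does not depend on the choice of the point at infinity, $\Lambda_D$ is well defined for diagrams on $S^2$. Write $\Lambda_D=\sum\beta_{ij}a^iz^j$.

**Theorem 3.** For every diagram $D$ (connected or not), with $c=c(D)$ and $s=s_A(D)$: (i) $\beta_{ij}\neq0$ implies $i+j\le c$; (ii) with $q=1-\frac1t$,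
$$\varphi_D(t):=\sum_{i+j=c}\beta_{ij}t^j=\Phi_D(t)=-t^c(-1)^sP_{\Gamma_A(D)}(q)/q .$$

*Check on the Hopf link.* For $p(X\parallel X)$, changing one crossing gives $p(X\parallel Y)$, which is two circles after Reidemeister II. The $A$-smoothing gives $p(X)$, a positive curl ($p(U)$ has two circles). The $B$-smoothing gives $p(X\parallel C)$, a negative curl. So $\Lambda=z(a+a^{-1})-\delta$. Its only term with $i+j=2$ is $az$, so $\varphi=t$, as found for $\Phi$ in Section 1.

*Proof.*

**Step 1: $\Phi$ satisfies the skein relation.** The purpose is to make both sides of (ii) obey the same recursion. We show, at any crossing $f$,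
$$\Phi_D+\Phi_{D^-}=t\bigl(\Phi_{D_A}+\Phi_{D_B}\bigr).\tag{3}$$
Let $\Gamma=\Gamma_A(D)$. Suppose first that $f$ is not a loop. The all-$A$ state of $D_A$ is that of $D$, so $\Gamma_A(D_A)=\Gamma-f$, with $s$ vertices. The all-$A$ state of $D_B$ merges the two circles at $f$, so $\Gamma_A(D_B)=\Gamma/f$, with $s-1$ vertices. The $A$-smoothing at the changed crossing of $D^-$ is the $B$-smoothing of $D$. So the all-$A$ state of $D^-$ is that of $D_B$, both arcs at $f$ lie on the merged circle, $f$ is a loop of $\Gamma_A(D^-)$, and $\Phi_{D^-}=0$. Since $D_A,D_B$ have $c-1$ crossings, (3) reads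
$$-t^c(-1)^s\frac{P_\Gamma}q=-t^c(-1)^s\frac{P_{\Gamma-f}}q+t^c(-1)^s\frac{P_{\Gamma/f}}q,$$
which is deletion–contraction.

If $f$ is a loop of $\Gamma$, both arcs at $f$ lie on one circle of a planar state. Changing the smoothing there cuts this circle into two, by planarity, and the two new arcs lie on different ones. So $f$ is not a loop of $\Gamma_A(D^-)$. The first case, applied to $D^-$, gives (3), because $\{D^-_A,D^-_B\}=\{D_A,D_B\}$.

**Step 2: the start of an induction on $c$.** For $c=0$ and $k$ circles, removing innermost circles one by one gives $\Lambda=\delta^{k-1}$. The terms of $\delta$ are $az^{-1}$, $a^{-1}z^{-1}$ and $-1$, with $i+j=0,-2,0$. So (i) holds, and the part on $i+j=0$ is $(t^{-1}-1)^{k-1}=(-q)^{k-1}$. On the other side $\Phi_D=-(-1)^kq^k/q=(-q)^{k-1}$.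

**Step 3: one choice of crossings per shadow suffices.** Let $c\ge1$ and assume the theorem for fewer crossings. In (2) the right side has only terms with $i+j\le 1+(c-1)=c$, and its part on $i+j=c$ is $t(\varphi_{D_A}+\varphi_{D_B})=t(\Phi_{D_A}+\Phi_{D_B})$. Comparing with (3), statements (i) and (ii) hold for $D$ if and only if they hold for $D^-$. So we may choose over and under freely, once for each shadow (diagram without crossing information).

**Step 4: shadows in which some component has a self-crossing.** The purpose is to find a loop that can be pulled off the diagram.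

*The loop $\ell$.* Among all sub-arcs of components that start and end at the same self-crossing, choose one, $\ell$, minimal under inclusion, and let $p$ be its crossing. By minimality $\ell$ visits no other crossing twice, and its two visits to $p$ are its endpoints. So $\ell$ is a simple closed curve with a corner at $p$. The two half-edges of $\ell$ at $p$ belong to different strands, hence are cyclically adjacent, and the other two half-edges at $p$ lie on the same side of $\ell$. Let $\Delta\subset S^2$ be the disc bounded by $\ell$ on the *other* side. Near $p$ the interior of $\Delta$ contains no part of the diagram. Let $1,\dots,k$ be the crossings on $\ell\setminus p$, in order along an orientation of $\ell$. Each is a crossing of $\ell$ with a strand not in $\ell$. Choose $\ell$ to be the over-strand at all of them; choose the crossing at $p$ arbitrarily.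

*Pulling $\ell$ off.* Move the part of $\ell$ outside a small neighborhood of $p$ across $\Delta$, through embedded arcs with fixed ends, to a short arc cutting off the corner at $p$. The moving arc lies above everything it meets. In general position the diagram changes only when the arc becomes tangent to a strand below it (Reidemeister II) or passes over a crossing below it (Reidemeister III). The result is a small curl at $p$. So $\Lambda_D=a^{\pm1}\Lambda_{D'}$, where $\pm1$ is the sign of the curl and $D'$ is $D$ with $\ell$ deleted, and $c(D')=c-1-k$.

*$k=0$, positive curl.* The $A$-smoothing at $p$ splits off $\ell$, a circle meeting no other crossing. So $\Gamma_A(D)$ is $\Gamma_A(D')$ with a pendant vertex, and $\Phi_D=-t(q-1)\Phi_{D'}=\Phi_{D'}$. From $\Lambda_D=a\Lambda_{D'}$ and $c=c(D')+1$ we get (i) and $\varphi_D=\varphi_{D'}$. Induction gives (ii).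

*$k=0$, negative curl.* The $A$-smoothing at $p$ does not split off $\ell$. So each of its arcs ends on a half-edge of $\ell$, and the two arcs are connected along $\ell$. Thus $p$ is a loop and $\Phi_D=0$. All terms of $\Lambda_D=a^{-1}\Lambda_{D'}$ have $i+j\le c-2$, so (i) holds and $\varphi_D=0$.

*$k\ge1$.* All terms have $i+j\le1+(c-1-k)=c-k<c$. So (i) holds and $\varphi_D=0$. We must show that $\Gamma_A(D)$ has a loop.

Draw an over-crossing of $\ell$ with $\ell$ running from west to east over a north–south strand. Turning $\ell$ counterclockwise sweeps the NE and SW regions. The $A$-smoothing joins these, so its arcs connect W with N and E with S. In words: *it joins the incoming segment of $\ell$ to the under-end on the left of $\ell$, and the outgoing segment to the under-end on the right.*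

Let $\ell_i$ be the segment of $\ell$ following crossing $i$, with $\ell_0$ the one preceding crossing $1$. Let $in_i$ and $out_i$ be the under-ends at crossing $i$ inside and outside $\Delta$.

If $\Delta$ is on the left of $\ell$, the arcs at crossing $i$ are $(\ell_{i-1},in_i)$ and $(\ell_i,out_i)$. For $1\le i<k$, $\ell_i$ continues to crossing $i+1$ and is joined there to $in_{i+1}$. So crossing $i$ joins the circles through $in_i$ and $in_{i+1}$.

If $\Delta$ is on the right, the arcs at crossing $i+1$ are $(\ell_i,out_{i+1})$ and $(\ell_{i+1},in_{i+1})$, while at crossing $i$ the segment $\ell_i$ is joined to $in_i$. So crossing $i+1$ joins the circles through $in_i$ and $in_{i+1}$, for $1\le i<k$.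

The boundary of a slightly shrunken $\Delta$ meets the diagram exactly in $in_1,\dots,in_k$, in this order. Inside it the all-$A$ state matches these points by disjoint arcs. A non-crossing perfect matching of $1,\dots,k$ contains a pair $(i,i+1)$: take a pair $(i,j)$, $i<j$, with $j-i$ minimal; points strictly between would be matched among themselves, so there are none. Hence $in_i$ and $in_{i+1}$ lie on one circle, the corresponding crossing is a loop, and $\Phi_D=0=\varphi_D$.

**Step 5: shadows without self-crossings of components.** Choose a component $K$ with $k\ge1$ crossings. It is a simple closed curve, and the rest of the diagram is non-empty. Let $K$ be over everywhere, and let $\Delta$ be a disc bounded by $K$. As in Step 4, $K$ shrinks inside $\Delta$ by Reidemeister II and III moves to a small circle disjoint from the rest. So $\Lambda_D=\delta\Lambda_{D'}$ with $c(D')=c-k$. The terms of $\delta$ have $i+j\le0$, so those of $\Lambda_D$ have $i+j\le c-k<c$; thus (i) holds and $\varphi_D=0$. Orient $K$, cut it at a non-crossing point, and number its crossings $1,\dots,k$ from there. The argument of Step 4 with the points $in_1,\dots,in_k$ applies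 word for word and gives a loop of $\Gamma_A(D)$. So $\Phi_D=0$. $\square$

## 7. What an adequate diagram forces on the edge

For a loopless connected graph $\Gamma$ with $s$ vertices put
$$T_\Gamma(x)=(-1)^{s-1}\,\frac{P_\Gamma(1-x)}{1-x},\qquad\text{so}\qquad P_\Gamma(q)=(-1)^{s-1}q\,T_\Gamma(1-q).\tag{4}$$
Since $P_\Gamma(q)/q$ is monic of degree $s-1$, so is $T_\Gamma(x)$. If $\Gamma_A(D)=\Gamma$, then $\Phi_D=t^cT_\Gamma(1/t)$.

*Example.* A tree has $T=x^{s-1}$. A $k$-cycle has
$$T=(-1)^{k-1}\frac{(-x)^k+(-1)^k(-x)}{1-x}=\frac{x-x^k}{1-x}=x+x^2+\dots+x^{k-1}.$$
If $\Gamma$ is glued from $\Gamma_1,\Gamma_2$ at one vertex, then $T_\Gamma=T_{\Gamma_1}T_{\Gamma_2}$. In particular a pendant vertex multiplies $T$ by $x$.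

For a link $L$ with diagram $D$ and $\Lambda_D\neq0$, let $\mathcal E_A(L)(t)=\sum\beta_{ij}t^j$, the sum over the line $i+j=\text{const}$ with the largest constant on which $\Lambda_D$ has a non-zero term. Another diagram of $L$ has the same $\Lambda$ up to a power of $a$ (orient $L$ and compare writhes). Such a factor shifts $i$ and leaves $j$ alone, so $\mathcal E_A(L)$ is an invariant of the link.

**Corollary 4.** If a non-split link $L$ has an $A$-adequate diagram, then $\mathcal E_A(L)=t^cT_\Gamma(1/t)$ for some integer $c$ and some connected loopless graph $\Gamma$, which may be taken simple. Consequently, if $\mathcal E_A(L)=t^MF(t)$ with $F$ a polynomial and $F(0)=1$, then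
$$T_\Gamma(x)=x^{s-1}F(1/x),$$
where $s$ is the number of vertices of $\Gamma$.

*Proof.* Let $D$ be the $A$-adequate diagram. It is connected, hence so is $\Gamma=\Gamma_A(D)$. It is loopless, so $\Phi_D=t^cT_\Gamma(1/t)\ne0$. By Theorem 3 the line $i+j=c$ is then the extreme one, and $\mathcal E_A(L)=\Phi_D$. Replacing multiple edges by single ones changes neither $P_\Gamma$ nor $s$. As $T_\Gamma$ is monic of degree $s-1$, the lowest term of $t^cT_\Gamma(1/t)$ is $t^{c-s+1}$. So $M=c-s+1$, and $T_\Gamma(x)=x^{c-M}F(1/x)=x^{s-1}F(1/x)$. $\square$

## 8. Triples: computing only along the edge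

The purpose of this section is a calculus that computes $\mathcal E_A$ for our closures and discards everything off the edge.

**Tangle relations.** Write $T\equiv uU+xX+yC$ if the identity holds for $\Lambda$ in every outside context. Then:

* $U\parallel T=T$, $C\parallel C\equiv\delta C$, $X\parallel C\equiv a^{-1}C$, $Y\parallel C\equiv aC$, $X\parallel Y\equiv U$. By (2), $X\parallel X\equiv zX-U+za^{-1}C$.
* $C\circ T=T$, $U\circ U\equiv\delta U$, $X\circ U\equiv aU$, $Y\circ U\equiv a^{-1}U$, $X\circ Y\equiv C$. By (2), $X\circ X\equiv zX-C+zaU$.

The signs come from the curl rule. In $X\parallel C$ the right ends of $X$ are joined. The $A$-smoothing $U$ of $X$ splits off no circle, so the curl is negative; the $A$-smoothing $C$ of $Y$ does split one off. In $X\circ U$ the bottom ends are joined, the $A$-smoothing $U$ splits off a circle, and the curl is positive; for $Y$ it is negative. In $X\parallel Y$ the over-strand runs from NW of $X$ through to NE of $Y$, over both crossings, and Reidemeister II applies; similarly for $X\circ Y$. The same relations hold with the order of the factors reversed.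

**Rescaling.** Substitute $a=\lambda$, $z=\lambda t$, so that $a^iz^j=\lambda^{i+j}t^j$ and the extreme line becomes the top power of $\lambda$. Put $h=\lambda^{-2}$ and $\mathcal R=\mathbb Z[t^{\pm1}][h]$. Then $\delta=\delta_0+h/t\in\mathcal R$ with $\delta_0=\frac1t-1$. With $\tilde X=\lambda^{-1}X$ and $\tilde C=hC$ the relations become
$$\tilde X\parallel\tilde X\equiv t\tilde X-hU+t\tilde C,\qquad \tilde X\parallel\tilde C\equiv h\tilde C,\qquad \tilde C\parallel\tilde C\equiv h\delta\tilde C,$$
$$\tilde X\circ\tilde X\equiv t\tilde X-\tilde C+tU,\qquad \tilde X\circ U\equiv U,\qquad U\circ U\equiv\delta U,\qquad \tilde C\circ T\equiv hT .$$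
So the $\mathcal R$-span of $U,\tilde X,\tilde C$ is closed under $\parallel$ and $\circ$. If $T$ is built from $n$ copies of $X$ by $\parallel$ and $\circ$, bilinear expansion along this construction gives $\lambda^{-n}T\equiv uU+x\tilde X+y\tilde C$ with $u,x,y\in\mathcal R$. Let $[T]=(u,x,y)$ be the resulting triple reduced modulo $h$. Then $[X]=(0,1,0)$, and reading the table modulo $h$,
$$(u,x,y)\parallel(u',x',y')=\bigl(uu',\ ux'+xu'+txx',\ uy'+yu'+txx'\bigr),\tag{5}$$
$$(u,x,y)\circ(u',x',y')=\bigl(\delta_0uu'+ux'+xu'+txx',\ txx',\ -xx'\bigr).\tag{6}$$
Both operations are bilinear and commutative, and (6) does not involve $y,y'$.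

**Closures.** We need the three closures with $Y$:

* $\Lambda(p(Y\parallel U))=\Lambda(p(Y))=\lambda^{-1}$, a negative curl since $p(C)$ is one circle; $\Lambda(p(Y\parallel X))=\Lambda(p(U))=\delta$; $\Lambda(p(Y\parallel C))=\lambda\Lambda(p(C))=\lambda$.
* $\Lambda(p^*(Y\circ U))=\lambda^{-1}\Lambda(p^*(U))=\lambda^{-1}$; $\Lambda(p^*(Y\circ X))=\Lambda(p^*(C))=\delta$; $\Lambda(p^*(Y\circ C))=\Lambda(p^*(Y))=\lambda$, a positive curl since $p^*(C)$ is two circles.

Hence, for $T$ built from $n$ copies of $X$, for both $p(Y\parallel T)$ and $p^*(Y\circ T)$,
$$\Lambda=\lambda^n\bigl(u\lambda^{-1}+x\lambda^{-1}\delta+y\lambda^{-2}\lambda\bigr)=\lambda^{n-1}(u+\delta x+y)=\lambda^{n-1}\bigl(\omega[T]+O(h)\bigr),$$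
$$\omega(u,x,y)=u+\delta_0x+y .\tag{7}$$
As $h=\lambda^{-2}$, *if $\omega[T]\ne0$, then $\omega[T]=\mathcal E_A$ of the closure.* Below, $\doteq$ means equality up to a power of $t$.

## 9. The $A$-side: two arms, short arms, and $L_0$

**A formula for parallel powers.** It lets us treat several closures at once. Let $(u,x,y)$ be a triple. By (5), under $\parallel$ the quantities $u$ and $u+tx$ are multiplicative, since $(u+tx)(u'+tx')=uu'+t(ux'+xu'+txx')$. The quantity $x-y$ follows the product rule: it becomes $u(x'-y')+u'(x-y)$. Also $\omega=u+\frac xt-x+y=u+\frac xt-(x-y)$. So for the $N$-fold parallel power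
$$\omega\bigl((u,x,y)^{\parallel N}\bigr)=u^N+\frac{(u+tx)^N-u^N}{t^2}-Nu^{N-1}(x-y).\tag{8}$$

**The arms.** $[X\parallel X]=(0,t,t)=t(0,1,1)$. By (6), for any third entries, $(0,1,*)\circ(0,1,*)=(t,t,-1)$ and
$$(t,t,-1)\circ(0,1,*)=(t+t^2,\,t^2,\,-t)=(\pi,t^2,-t),\qquad\pi=t+t^2 .\tag{9}$$
So $[(X\parallel X)\circ(X\parallel X)]=t^2(t,t,-1)$ and $[R]=t^3(\pi,t^2,-t)$.

**Smaller closures.** Try first three arms of length two: $(u,x,y)=(t,t,-1)$, $N=3$. By (8),
$$\omega=t^3+(3t^2+3t^3+t^4)-3t^2(t+1)=t^3(1+t)\doteq1+t .$$
This is what a triangle gives ($T=x^2+x$), so Corollary 4 excludes nothing. Next, two arms of length three: $(u,x,y)=(\pi,t^2,-t)$, $N=2$: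
$$\omega=\pi^2+2\pi t+t^4-2\pi(t^2+t)=(\pi-t^2)^2=t^2\doteq1,$$
which is what a tree gives. Again the test is silent. (We make no claim about whether those links are semi-adequate.)

**Three arms of length three.** With $N=3$, (8) gives
$$\omega=\pi^3+3\pi^2t+3\pi t^4+t^7-3\pi^2(t^2+t)=\pi^3-3\pi^2t^2+3\pi t^4+t^7 .$$
This is $(\pi-t^2)^3+t^6+t^7$, and $\pi-t^2=t$. So
$$\omega\bigl((\pi,t^2,-t)^{\parallel3}\bigr)=t^3(1+t^3+t^4),\qquad \mathcal E_A(L_0)\doteq1+t^3+t^4 .\tag{10}$$

**Proposition 8.** $L_0$ has no $A$-adequate diagram.

*Proof.* Suppose it has one. $L_0$ is non-split by Lemma 7. By (10) and Corollary 4 there is a simple connected graph $\Gamma$ on $s$ vertices with $T_\Gamma(x)=x^{s-1}+x^{s-4}+x^{s-5}$ (so $s\ge5$, as $T_\Gamma$ is a polynomial). By (4),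
$$P_\Gamma(q)=q(q-1)^{s-1}+(\text{terms of degree}\le s-3).$$
The coefficient of $q^{s-1}$ is $-(s-1)$, and for a simple graph it is minus the number of edges. So $\Gamma$ is connected with $s-1$ edges, i.e. a tree. Then $T_\Gamma(x)=x^{s-1}$, a contradiction. $\square$

## 10. The $B$-side: a negative number of 3-colorings

**Passing to the mirror image.** Changing all crossings exchanges the all-$A$ and the all-$B$ states. So $L$ has a $B$-adequate diagram if and only if its mirror image $\bar L$ has an $A$-adequate one. Changing all crossings and then rotating clockwise by $90^\circ$ fixes $X$ and $Y$: changing $X$ gives $Y$, and the rotation moves the over-strand back to NW–SE. Left goes to top and top goes to right. So, with primes for transformed tangles, $S\parallel T$ becomes $S'\circ T'$, $S\circ T$ becomes $T'\parallel S'$, and $p$ becomes $p^*$. Thus $\bar L_0$ is the link of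
$$p^*(Y\circ S\circ S\circ S),\qquad S=K\parallel K\parallel K,\qquad K=X\circ X .$$

**The triple of $S$.** By (6) $[K]=(t,t,-1)$. By (5) $[K\parallel K]=(t^2,\,2t^2+t^3,\,*)$, and
$$[S]=(t^3,x,*),\qquad x=t^3+(2t^3+t^4)+(2t^4+t^5)=t^3b,\qquad b=3+3t+t^2 .$$

**Multiplicative quantities for $\circ$.** Under (6) both $tx$ and $\eta=\delta_0u+x$ are multiplicative. For $tx$ this is clear. For $\eta$,
$$\delta_0(\delta_0uu'+ux'+xu'+txx')+txx'=\delta_0^2uu'+\delta_0(ux'+xu')+t(\delta_0+1)xx',$$
and $t(\delta_0+1)=1$. For $S$,
$$\eta=(t^2-t^3)+3t^3+3t^4+t^5=t^2\alpha,\qquad\alpha=1+2t+3t^2+t^3 .$$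
Hence $S\circ S\circ S$ has second entry $(tx)^3/t=t^2x^3$. Its first entry is $(\eta^3-t^2x^3)/\delta_0$. Its third entry is $-(tx^2)x=-tx^3$. With $\delta_0=(1-t)/t$,
$$\omega=\frac{t\,\eta^3}{1-t}+x^3\Bigl(\frac{-t^3}{1-t}+t(1-t)-t\Bigr)=\frac{t\eta^3-t^2x^3}{1-t},$$
because the bracket is $\frac{-t^3}{1-t}-t^2=\frac{-t^2}{1-t}$. Inserting $\eta=t^2\alpha$, $x=t^3b$,
$$\omega[S\circ S\circ S]=t^7\rho(t),\qquad\rho(t)=\frac{\alpha^3-t^4b^3}{1-t},\qquad \mathcal E_A(\bar L_0)\doteq\rho(t).\tag{11}$$
Since $\alpha(1)=b(1)=7$, $\rho$ is a polynomial, and $\rho(0)=1$. At $t=-\frac12$ we have $\alpha=1-1+\frac34-\frac18=\frac58$ and $b=3-\frac32+\frac14=\frac74$, so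
$$\rho(-\tfrac12)=\tfrac23\Bigl(\tfrac{125}{512}-\tfrac1{16}\cdot\tfrac{343}{64}\Bigr)=\tfrac23\cdot\tfrac{250-343}{1024}=-\tfrac{31}{512}<0 .$$

**Proposition 9.** $L_0$ has no $B$-adequate diagram.

*Proof.* Otherwise $\bar L_0$, which is non-split too, has an $A$-adequate diagram. By (11) and Corollary 4 there is a graph $\Gamma$ on $s$ vertices with $T_\Gamma(x)=x^{s-1}\rho(1/x)$. The point $t=-\frac12$ corresponds to $x=-2$, that is, $q=3$. By (4) the number of proper 3-colorings of $\Gamma$ is
$$P_\Gamma(3)=(-1)^{s-1}\,3\,T_\Gamma(-2)=(-1)^{s-1}\,3\,(-2)^{s-1}\rho(-\tfrac12)=3\cdot2^{s-1}\rho(-\tfrac12)<0,$$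
a contradiction. $\square$

## 11. Alternating links are semi-adequate, and the proof of Theorem 1

So $L_0$ is inadequate. What remains is $g_T(L_0)\ge1$, and for this it is enough that $L_0$ is not alternating.

**Lemma 10.** A non-split alternating link is semi-adequate.

*Proof.* **Removing nugatory crossings.** Let $D$ be an alternating diagram of the link with the fewest crossings among its alternating diagrams; $D$ is connected. Call a crossing $p$ nugatory if some simple closed curve on $S^2$ meets $D$ only at $p$, passing through two opposite corners there. We claim there is none. Otherwise the curve bounds a disc $B$ containing two adjacent half-edges at $p$, one over and one under. The diagram in $B$ is an arc from $p$ to $p$, possibly with closed curves. Traverse the component through $p$, entering $B$ along the over-strand. As $D$ alternates, the passages met inside $B$ (if any) start with *under* and end with *over*, the next being the under-passage at $p$. The passages met afterwards outside $B$ (if any) start with *over* and end with *under*. Now rotate the part in $B$ by $\pi$ about the axis in the projection sphere through $p$ and into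 $B$, so that the crossing $p$ is undone. The link is unchanged, the arc in $B$ is still traversed in the same direction, and over and under are exchanged in $B$. So the passages inside $B$ now start with *over* and end with *under*, as do those outside, and the component alternates. Components inside $B$ have all their passages exchanged, and components outside $B$ are unchanged. So we have an alternating diagram of the same link with one crossing fewer, a contradiction.

**Adequacy.** If $D$ has no crossings there is nothing to show. Otherwise shade $D$. By Lemma 5 all crossings have the same sign. So the $A$-smoothings join regions of one color everywhere, and the all-$A$ circles are the boundaries of the regions of the other color, which are discs since $D$ is connected. A crossing joining a circle to itself would have the same region at two opposite corners. A curve through that region and the crossing would make it nugatory. So $D$ is $A$-adequate. $\square$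

**Proof of Theorem 1.** $L_0$ is non-split by Lemma 7, and not semi-adequate by Propositions 8 and 9. By Lemma 10 it is not alternating, so $g_T(L_0)\ge1$. By Lemma 6, $g_T(L_0)\le g_T(D_0)=1$. So $L_0$ is a Turaev genus one link that is not semi-adequate. $\blacksquare$

## 12. Infinitely many knots: the proof of Theorem 2

**Step 1: genus of the diagram, non-splitness, components.** By Lemmas 6 and 7, $g_T(D(r))=1$ and $L(r)$ is non-split. For the number of components only the connection pattern of the ends matters. $X\circ X$ connects ends as $C$ does, so $X^{\circ r}$ connects them like $X$ for odd $r$ and like $C$ for even $r$. Then $Z_r$ behaves like $X\parallel X$, i.e. like $U$, for odd $r$, and like $X\parallel C$, i.e. like $C$, for even $r$. No closed components arise. If exactly one $r_{ij}$ in arm $i$ is odd, the arm behaves like a $\circ$-product of one $U$ and two $C$'s. This is $U$, as $C$ is the unit for $\circ$, again without closed components. If this holds for every arm, $p(Y\parallel U\parallel U\parallel U)=p(Y)$ has one component, and $L(r)$ is a knot.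

**Step 2: the $A$-edge.** We need $\mathcal E_A(L(r))$. Let $g_k=t+\dots+t^k$, $g_0=0$. By (6) and induction, $[X^{\circ r}]=(g_{r-1},t^{r-1},*)$: indeed $(g_{r-1},t^{r-1},*)\circ(0,1,0)=(g_{r-1}+t^r,\,t^r,*)$. By (5), $[Z_r]=(0,1,0)\parallel(g_{r-1},t^{r-1},*)=(0,\,g_{r-1}+t^r,*)=(0,g_r,*)$. Third entries play no role in $\circ$-products, so as in (9)
$$[R_i]=g_{r_{i1}}g_{r_{i2}}g_{r_{i3}}\,(\pi,t^2,-t).$$
By bilinearity, (10), and $g_r=t(1+\dots+t^{r-1})$,
$$\mathcal E_A(L(r))\doteq H(t)(1+t^3+t^4),\qquad H(t)=\prod_{i,j}\bigl(1+t+\dots+t^{r_{ij}-1}\bigr).\tag{12}$$

**Step 3: no $B$-adequate diagram, for all $r_{ij}\ge1$.** Under the mirror operation of Section 10, $Z_r$ becomes $X\circ X^{\parallel r}$. By (5), $[X^{\parallel r}]=(0,t^{r-1},*)$, so $[X\circ X^{\parallel r}]=t^{r-1}(t,t,-1)=t^{r-1}[K]$. So every triple in Section 10 is only multiplied by a power of $t$ (the order of factors is irrelevant by commutativity). Hence $\mathcal E_A(\overline{L(r)})\doteq\rho(t)$, and the proof of Proposition 9 applies.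

**Step 4: comparison with a cactus of cycles.** Assume from here on that no $r_{ij}$ equals $3$ and that $L(r)$ has an $A$-adequate diagram. If $H\ne1$, the graph to be excluded is no longer forced to be a tree, so we compare it with a graph that realizes the factor $H$. By (12) and Corollary 4 there is a simple connected $\Gamma$ on $s$ vertices with
$$T_\Gamma(x)=x^{s-1}H(1/x)\bigl(1+x^{-3}+x^{-4}\bigr).\tag{13}$$
Attaching a pendant vertex multiplies $T_\Gamma$ by $x$ and raises $s$ by one, so it preserves the form (13). We may therefore assume $s-1\ge\sum_{r_{ij}\ge2}r_{ij}$. Then there is a simple connected graph $G_0$ on $s$ vertices whose blocks are one cycle of length $r_{ij}+1$ for each $r_{ij}\ge2$, and otherwise single edges. By the examples in Section 7, $T$ is multiplicative over blocks, and the cycle of length $r+1$ gives $x+\dots+x^r=x^r(1+x^{-1}+\dots+x^{-(r-1)})$. So $T_{G_0}(x)=x^{s-1}H(1/x)$. Hence $T_\Gamma-T_{G_0}=x^{s-4}+(\text{lower})$, and by (4), since $(-1)^{s-1}(-1)^{s-4}=-1$,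
$$P_\Gamma(q)-P_{G_0}(q)=-q^{s-3}+(\text{lower}).\tag{14}$$

**Step 5: the first four coefficients of $P$.** To use (14) we need their combinatorial meaning. Write $P(q)=\sum_k(-1)^ka_kq^{s-k}$. For a simple graph with $m$ edges, $\tau$ triangles, $n_0$ chordless 4-cycles and $k_4$ copies of $K_4$, we claim
$$a_1=m,\qquad a_2=\tbinom m2-\tau,\qquad a_3=\tbinom m3-(m-2)\tau-n_0+2k_4.\tag{15}$$
In Whitney's expansion, $a_k=(-1)^k\sum(-1)^{|S|}$ over the edge sets $S$ of rank $k$ (that is, $k(S)=s-k$). Rank 1: single edges. Rank 2: pairs of edges and triangles. Rank 3:

* three edges: the $\binom m3-\tau$ acyclic triples;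
* four edges (exactly one cycle): the $c_4$ four-cycles, and the $(m-3)\tau$ sets "triangle plus another edge";
* five edges: the $d$ copies of $K_4$ minus an edge. A rank-3 simple graph with more than one nontrivial component has at most $3+1=4$ edges, so here there is one component, on four vertices;
* six edges: the $k_4$ copies of $K_4$.

So $a_3=\binom m3-\tau-(m-3)\tau-c_4+d-k_4$. Let $n_j$ be the number of 4-cycles with exactly $j$ chords. Then $c_4=n_0+n_1+n_2$. A copy of $K_4$ minus an edge is a 4-cycle together with one of its chords, so $d=n_1+2n_2$. A 4-cycle with two chords spans a $K_4$, which contains three 4-cycles, so $n_2=3k_4$. Hence $c_4-d+k_4=n_0-n_2+k_4=n_0-2k_4$, and (15) follows.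

**Step 6: $\Gamma$ contains $K_4$, yet is 3-colorable.** By (14), $\Gamma$ and $G_0$ have the same $a_1$ and $a_2$, hence the same $m$ and $\tau$, and $a_3(\Gamma)=a_3(G_0)+1$. In $G_0$ every cycle is a block. So $k_4(G_0)=0$, and $n_0(G_0)$ is the number of $r_{ij}$ equal to $3$, which is $0$. This is where the hypothesis enters. By (15), $n_0(\Gamma)-2k_4(\Gamma)=-1$. As $n_0(\Gamma)\ge0$, we get $k_4(\Gamma)\ge1$. A graph containing $K_4$ has no proper 3-coloring, so $P_\Gamma(3)=0$. But (4) and (13) at $x=-2$ give
$$P_\Gamma(3)=3\cdot2^{s-1}H(-\tfrac12)\bigl(1-\tfrac18+\tfrac1{16}\bigr)\neq0,$$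
because $1+t+\dots+t^{r-1}$ at $t=-\frac12$ equals $\frac23\bigl(1-(-\frac12)^r\bigr)>0$. This is a contradiction, so $L(r)$ has no $A$-adequate diagram.

**Step 7: Turaev genus of the link.** By Steps 3–6, $L(r)$ is inadequate when no $r_{ij}$ is $3$. By Lemma 10 it is not alternating, so $g_T(L(r))\ge1$, and $g_T(D(r))=1$ gives equality.

**Step 8: infinitely many knots.** Take the first two arms $(1,2,2)$ and the third arm $(1,2,2n)$, $n\ge1$. Each arm has exactly one odd entry and no entry is $3$, so these are inadequate knots of Turaev genus one. For $n=1$ the diagram has $1+3\cdot(2+3+3)=25$ crossings. By (12), the difference between the top and bottom degrees of the invariant $\mathcal E_A$ is $4+\sum_{i,j}(r_{ij}-1)$, which is strictly increasing in $n$. So the knots are pairwise distinct. $\blacksquare$
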